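# Counting the faces of a random orientable embedding of $K_n$

## 1. Theorem: $r_{avg}(K_n)=2\ln n+\gamma-\frac32+o(1)$

Let $r_{avg}(G)$ denote the expected number of regions (faces) in a uniformly random orientable embedding of the connected graph $G$. A *dart* of $K_n$ is an edge with a direction. Each dart lies in exactly one face of a given embedding, the face whose boundary walk uses the edge in that direction. Write $\gamma$ for Euler's constant.

**Theorem 1.** As $n\to\infty$, $r_{avg}(K_n)=2\ln n+O(1)$.

**Theorem 2.** Let $\ell$ be the length of the face containing a fixed (equivalently, uniformly random) dart of $K_n$, and let $N=n(n-1)$. Then $\ell/N$ converges in distribution to the uniform law on $[0,1]$, and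
$$r_{avg}(K_n)=2\ln n+\gamma-\tfrac32+o(1).$$

Theorem 1 says that Conjecture 120 of "Problems and Conjectures in Graph Theory" is true. Theorem 2 contains Theorem 1, but Theorem 1 has a much shorter proof, and we prove it first. For comparison, the result quoted with the conjecture is due to S. Stahl (1995): for each $\epsilon>0$ there is a real number $b(\epsilon)$ with $r_{avg}(K_n)\le(1+\epsilon)(n-1)+b(\epsilon)$.

Here is a way to read the constant. There are $N$ darts. Suppose for a moment that $\ell$ were exactly uniform on $\{1,\dots,N\}$. We shall see that $r_{avg}(K_n)=N\,E[1/\ell]$, and this would then be the harmonic number $H_N=\ln N+\gamma+o(1)=2\ln n+\gamma+o(1)$. But no face of $K_n$ has length $1$ or $2$. Deleting the terms $1$ and $\frac12$ from $H_N$ gives exactly the constant $\gamma-\frac32$. The work is to show that, to the accuracy needed, nothing else differs from the uniform picture.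

By Euler's formula $n-\binom n2+F=2-2g$, where $F$ is the number of faces and $g$ the genus. So the average orientable genus of $K_n$ is
$$1-\frac n2+\frac{n(n-1)}4-\frac{r_{avg}(K_n)}2=\frac{n(n-3)}4-\ln n+\frac74-\frac\gamma2+o(1).$$

## 2. Rotation systems, darts, and $r_{avg}=N\,E[1/\ell]$

An orientable embedding of a connected graph is a 2-cell embedding in a closed orientable surface. Equivalently it is a *rotation system*: a cyclic ordering, at each vertex, of the incident edges. There are $\prod_v(\deg(v)-1)!$ of them, and "random" means uniform among these.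

Throughout, $V$ is the vertex set of $K_n$, $d=n-1$ is the degree and $N=nd$.

**Definition (darts, $R_w$, $\varphi$, faces).** A dart is an ordered pair $(v,w)$ with $v\ne w$; its tail is $v$ and its head is $w$. There are $N$ darts. A rotation system is a family $(R_w)_{w\in V}$ in which $R_w$ is a $d$-cycle, that is, a cyclic permutation of all of $V\setminus\{w\}$. Faces are the cycles of the permutation
$$\varphi(v,w)=(w,R_w(v))$$
of the set of darts, and the length of a face is its cycle length.

In words: arriving at $w$ from $v$, leave $w$ towards the successor of $v$ in the rotation at $w$. In a random embedding the $R_w$ are independent, and each is uniform over the $(d-1)!$ $d$-cycles.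

**Example ($K_3$).** Here $d=2$, there is one rotation system, and it has two faces of length $3$. So $r_{avg}(K_3)=2$.

**Example ($K_4$).** Here $d=3$, each $R_w$ is one of two $3$-cycles, and there are $16$ rotation systems. Euler's formula gives $F=4-2g$, so $F\in\{2,4\}$. If $F=4$, the four lengths add up to $N=12$; each is at least $3$, as we check in a moment, so all faces are triangles. Take $V=\{1,2,3,4\}$ and $R_4:1\to2\to3\to1$. If all faces are triangles, the dart $(1,4)$ is followed by $(4,2)$ and then by $(2,1)$, so $R_2(4)=1$ and $R_1(2)=4$. The dart $(2,4)$ is followed by $(4,3)$ and $(3,2)$, so $R_3(4)=2$. A $3$-cycle is determined by one of its arcs, so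
$$R_2:4\to1\to3\to4,\qquad R_1:2\to4\to3\to2,\qquad R_3:4\to2\to1\to4 .$$
One checks that the faces are then the triangles through $(1,4),(4,2),(2,1)$; through $(2,4),(4,3),(3,2)$; through $(3,4),(4,1),(1,3)$; and through $(1,2),(2,3),(3,1)$. So $R_4$ determines everything: exactly $2$ of the $16$ systems have $F=4$, the other $14$ have $F=2$, and $r_{avg}(K_4)=\frac{2\cdot4+14\cdot2}{16}=\frac94$.

Fix a dart $e_0=(u,a)$ and write $e_t=\varphi^t(e_0)=(v_t,v_{t+1})$. So $v_0=u$, $v_1=a$, and
$$v_{t+1}=R_{v_t}(v_{t-1})\qquad(t\ge1).$$
Let $\ell$ be the length of the face of $e_0$ and $p_t=P(\ell=t)$. Two facts are used all the time: $v_{t+1}\ne v_t$ (darts have distinct ends), and $v_{t+1}\neq v_{t-1}$ (a $d$-cycle with $d\ge2$ has no fixed point). In particular $\ell\ne1$ because $v_1\neq v_0$, and $\ell\neq2$ because $v_2=R_a(u)\ne u$. Hence $\ell\ge3$.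

**The basic identity.** If $\ell(e)$ is the length of the face of the dart $e$, then $F=\sum_e1/\ell(e)$, since a face of length $k$ contributes $k\cdot\frac1k$. The law of the rotation system is invariant under permutations of $V$, and these act transitively on darts, so all $\ell(e)$ have the same law. Hence
$$r_{avg}(K_n)=E F=N\,E[1/\ell]=\sum_{t\ge3}\frac{Np_t}{t},\qquad E\,\#\{\text{faces of length}\le M\}=\sum_{3\le t\le M}\frac{Np_t}{t}.\tag{1}$$

## 3. Triangles, quadrilaterals, and faces without repeated vertices

By (1) we want $p_t$. For $t=3$ this is easy. The vertex $w=R_a(u)$ is arbitrary in $V\setminus\{u,a\}$, and we need $R_w(a)=u$ and $R_u(w)=a$. For a uniform $d$-cycle $R$ and $x\neq y$ we have $P(R(x)=y)=\frac1{d-1}$, so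
$$p_3=\frac1{(d-1)^2}.$$
For $t=4$ the face visits $u,a,w,x$ in turn. Cyclically neighbouring vertices differ, and so do vertices at distance two, so all four are distinct. Here $R_w(a)=x$ must avoid $u$, which has probability $\frac{d-2}{d-1}$, and then we need $R_x(w)=u$ and $R_u(x)=a$. So
$$p_4=\frac{d-2}{(d-1)^3}.$$
As a check on $K_4$: the expected numbers of triangles and quadrilaterals are $12p_3/3=1$ and $12p_4/4=\frac38$. This fits Section 2. The two systems with $F=4$ account for $8$ of the $16$ triangles in total. Each of the other $14$ has two faces with lengths adding up to $12$; the lengths $(3,9)$ must occur $8$ times and $(4,8)$ must occur $6$ times.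

In both cases $d^2p_t\to1$. The face must return to $u$ (chance about $1/d$) and then go on to $a$ (chance about $1/d$).

**A direct count, and where it stops.** A sensible first attempt is to sum over all possible faces. For a cyclic sequence of $t\ge3$ *distinct* vertices $w_1,\dots,w_t$ the requirements $R_{w_i}(w_{i-1})=w_{i+1}$ concern different rotations. They are independent and each has probability $\frac1{d-1}=\frac1{n-2}$. So the expected number of faces without repeated vertices is
$$\sum_{t=3}^n\frac1t\cdot\frac{n(n-1)\cdots(n-t+1)}{(n-2)^t}.$$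
For $t\le\sqrt n$ the second fraction is $1+O((t+t^2)/n)$, and $\sum_{t\le\sqrt n}\frac1t\cdot\frac{t+t^2}{n}=O(1)$. So these terms give $\sum_{3\le t\le\sqrt n}\frac1t+O(1)=\frac12\ln n+O(1)$. For $\sqrt n<t\le n$ the second fraction is at most $e^{2t/(n-2)}e^{-t(t-1)/(2n)}\le Ce^{-(t-1)^2/(2n)}$, and these terms add up to at most $\frac C{\sqrt n}\sum_te^{-(t-1)^2/(2n)}=O(1)$. In total we get $\frac12\ln n+O(1)$, a quarter of what we want. The method stops at $t\approx\sqrt n$, where faces begin to revisit vertices. From there the requirements at one vertex are several, they are dependent, and closed walks with prescribed revisits must be counted.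

The remedy is not to enumerate walks at all. Reveal the face one dart at a time, let it go where it likes, and examine only the last two steps, where it must hit $u$ and then $a$. For that we need the conditional law of one step.

## 4. Revealing one face dart by dart

This section finds the conditional law of $v_{t+1}$ given the face so far. Let $\mathcal H_t=\sigma(v_0,\dots,v_{t+1})$. The event $\{\ell\ge t\}$ says $e_1,\dots,e_{t-1}\ne e_0$, so $\{\ell\ge t\}\in\mathcal H_{t-1}$. On this event $e_0,\dots,e_{t-1}$ are distinct, and $\mathcal H_{t-1}$ reveals exactly the arcs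
$$R_{v_i}(v_{i-1})=v_{i+1},\qquad 1\le i\le t-1 .$$
We call this an arc $v_{i-1}\to v_{i+1}$ *at* $v_i$. Let $c_t=\#\{1\le i<t:v_i=v_t\}$ be the number of arcs revealed at $v_t$. Since $e_{t-1}=(v_{t-1},v_t)$ is different from $e_0,\dots,e_{t-2}$, the vertex $v_{t-1}$ has no out-arc yet at $v_t$. In particular $c_t\le d-1$.

**Definition (paths, starts, forbidden vertex).** As long as at most $d-1$ arcs are revealed at a vertex $w$, these arcs form directed paths, some of them trivial (single vertices), which together cover $V\setminus\{w\}$. If there are $c$ arcs, there are $d-c$ paths. The *starts* are the vertices without revealed in-arc at $w$. At time $t$, on $\{\ell\ge t\}$, $v_{t-1}$ is the end of one of the paths at $v_t$, and the start of that path is called *forbidden*. If $c_t\le d-2$, let $A_t$ be the set of all starts at $v_t$ except the forbidden one, so $|A_t|=d-1-c_t$. If $c_t=d-1$, let $A_t$ consist of the only start, so $|A_t|=1$.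

**Example.** Let $d=5$, let the neighbours of $w$ be $1,\dots,5$, and let the arcs $1\to2\to3$ be revealed. The paths are $1\to2\to3$, $4$ and $5$. If we arrive at $w$ from $3$, then $1$ is forbidden (it would close a $3$-cycle), and the next vertex is $4$ or $5$; the two $5$-cycles extending the arcs are $(1\,2\,3\,4\,5)$ and $(1\,2\,3\,5\,4)$. If we arrive from $4$, then $4$ itself is forbidden through its trivial path, and the next vertex is $1$ or $5$.

**Lemma 1.** On $\{\ell\ge t\}$, $t\geq1$, the conditional law of $v_{t+1}$ given $\mathcal H_{t-1}$ is uniform on $A_t$. Moreover $\ell=t$ if and only if $v_t=u$ and $v_{t+1}=a$.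

**Proof.** Fix values of $v_0,\dots,v_t$ for which $\ell\ge t$. The event that these values occur is the event that the rotations contain the listed arcs. So, given it, the $R_w$ are independent and each is uniform among the $d$-cycles that extend the arcs revealed at $w$. The $d$-cycles on $V\setminus\{v_t\}$ extending the given $c_t$ arcs correspond to the cyclic arrangements of the $d-c_t$ paths. If there are at least two paths, then in a uniform cyclic arrangement the path following the one that ends at $v_{t-1}$ is uniform among the others, and $v_{t+1}=R_{v_t}(v_{t-1})$ is its start. If there is one path, $v_{t+1}$ must be its start. The last claim is the statement $e_t=e_0$. $\square$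

## 5. Vertices visited at most $d/2$ times

To bound conditional probabilities we need $|A_t|$ to be of order $d$. This section shows that it is, up to time $N/20$, outside an exponentially unlikely event. From now on $n$ is large, and $C$ denotes absolute constants that may change from line to line. Put
$$N_t(w)=\#\{1\le i\le t:v_i=w\},\qquad T=\lfloor N/20\rfloor,\qquad G_t=\{\ell\ge t,\ N_t(w)\le d/2\ \text{for all }w\}.$$
Then $G_t\in\mathcal H_{t-1}$, and the events $G_t$ decrease in $t$. On $G_t$ we have $c_t=N_t(v_t)-1\le d-2$, so $|A_t|=d-N_t(v_t)\ge d/2$. By Lemma 1, for every $w$,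
$$P(v_{t+1}=w\mid\mathcal H_{t-1})\le\frac2d\quad\text{on }G_t.\tag{2}$$

**Step 1: the mean number of visits.** This step shows that a given vertex has typically been visited $O(1+t/d)$ times. Since $G_t\subseteq G_i$ for $i<t$, we have $N_t(w)1_{G_t}\le1+\sum_{1\le i<t}1[v_{i+1}=w,\,G_i]$, where the $1$ accounts for $v_1$. By (2),
$$E[N_t(w);G_t]\le1+\frac{2t}d.\tag{3}$$

**Step 2: failure of $G_t$ is exponentially unlikely.** Let $b_n=P(\exists\,t\le T:\ \ell\ge t\text{ and }G_t\text{ fails})$. Suppose $t$ is the first failure and $N_t(w)>d/2$. Then $G_i$ holds for $i<t$, and more than $d/2-1$ of the events $\{v_{i+1}=w,G_i\}$ with $1\le i<t$ occur; so at least $m=\lceil d/2-1\rceil\ge(n-3)/2$ of them do. For fixed $i_1<\dots<i_m$, the events with indices $i_1,\dots,i_{m-1}$ lie in $\mathcal H_{i_m-1}$. So (2) and successive conditioning bound the probability that all $m$ occur by $(2/d)^m$. Summing over $w$ and over the index sets, and using $\binom Tm\le(eT/m)^m$ and $T\le nd/20$,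
$$b_n\le n\binom Tm\Big(\frac2d\Big)^m\le n\Big(\frac{2eT}{dm}\Big)^m\le n\Big(\frac{en}{5(n-3)}\Big)^m\le n\,(0.6)^{(n-3)/2}\tag{4}$$
for $n\ge40$. So $b_n$ is exponentially small. Note what made this work: with $T=cN$ the base $\frac{2eT}{dm}$ is about $4ec$, so the estimate needs $c<\frac1{4e}$.

## 6. $d^2p_t$ is close to $1$ for $t\le N/20$

**Lemma 2.** For $n$ large and $3\le t\le T$, $\ |d^2p_t-1|\le C\big(\frac1n+\frac tN\big)$.

**Step 1: the upper bound.** We bound the probabilities of the last two moves, $v_t=u$ and $v_{t+1}=a$, by $1/|A_{t-1}|$ and $1/|A_t|$, and then average the corrections. Let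
$$x=N_{t-1}(v_{t-1}),\qquad y=N_{t-1}(u)+1 ;$$
both are $\mathcal H_{t-2}$-measurable. On $G_{t-1}$ we have $P(v_t=u\mid\mathcal H_{t-2})\le\frac1{d-x}$ with $x\le d/2$. On $G_t\cap\{v_t=u\}$ we have $N_t(u)=y\le d/2$ and $P(\ell=t\mid\mathcal H_{t-1})\le\frac1{d-y}$. For $0\le z\le d/2$,
$$\frac1{d-z}\le\frac1d\Big(1+\frac{2z}d\Big),$$
because $(1+2s)(1-s)=1+s(1-2s)\ge1$ for $0\le s\le\frac12$. Hence
$$P(\ell=t,G_t\mid\mathcal H_{t-2})\le1_{G_{t-1}}d^{-2}\Big(1+\frac{2x}d\Big)\Big(1+\frac{2y}d\Big)1\big[y\le\tfrac d2\big]\le1_{G_{t-1}}d^{-2}\Big(1+\frac{4(x+y)}d\Big),$$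
where we used $\frac{4xy}{d^2}\le\frac{2y}d$. By (3), $E[y;G_{t-1}]\le2+\frac{2t}d$. Next, $x=1+N_{t-2}(v_{t-1})$. Given $\mathcal H_{t-3}$ the numbers $N_{t-2}(w)$ are known, and by (2) each $w$ is the value of $v_{t-1}$ with probability at most $2/d$ on $G_{t-2}$. So
$$E[x;G_{t-1}]\le1+\frac2d\,E\Big[\sum_wN_{t-2}(w);G_{t-2}\Big]\le1+\frac{2t}d .$$
Therefore $d^2P(\ell=t,G_t)\le1+\frac4d\big(3+\frac{4t}d\big)\le1+C\big(\frac1n+\frac tN\big)$. Finally $P(\ell=t,G_t^c)\le b_n$, and $d^2b_n\le\frac1n$ for $n$ large. This is the upper bound. In particular $p_t\le C/d^2$ for $3\le t\le T$.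

**Step 2: the lower bound, reduced to a bad event.** We show that, unless something unlikely has happened, both closing moves are available. Suppose $\ell\ge t-1$. If $v_t=u$, then $e_{t-1}=(v_{t-1},u)\ne e_0$ since $u\neq a$, so in fact $\ell\ge t$. Let $D_t$ be the event that $\ell\ge t-1$ and

- either $u\notin A_{t-1}$,
- or $u\in A_{t-1}$ but, if $v_t$ is put equal to $u$, then $a\notin A_t$.

Since $A_t$ depends on $v_0,\dots,v_t$ only, $D_t\in\mathcal H_{t-2}$. On $\{\ell\ge t-1\}\setminus D_t$, Lemma 1 gives $P(v_t=u\mid\mathcal H_{t-2})=1/|A_{t-1}|\ge1/d$. If $v_t=u$, then $\ell\ge t$ and $P(v_{t+1}=a\mid\mathcal H_{t-1})=1/|A_t|\ge1/d$. Hence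
$$p_t\ge d^{-2}\big(P(\ell\ge t-1)-P(D_t)\big)\ge d^{-2}\big(1-P(\ell<t-1)-P(D_t\cap G_{t-1})-b_n\big).$$
By Step 1, $P(\ell<t-1)=\sum_{3\le k\le t-2}p_k\le Ct/N$. It remains to show $P(D_t\cap G_{t-1})\le C(\frac1n+\frac tN)$.

**Step 3: what can go wrong.** We list the ways in which a closing move can be blocked on $G_{t-1}$. There $c_{t-1}\le d/2-1$, and when $v_t=u$ we have $c_t=N_{t-1}(u)\le d/2\le d-2$. So each $A$ is the set of starts minus the forbidden start. If $u\notin A_{t-1}$, one of the following holds.

- (a) $v_{t-1}=u$, so $u$ is not a neighbour of $v_{t-1}$.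
- (b) $u$ already has an in-arc at $v_{t-1}$. Then $(v_{t-1},u)=e_i$ for some $1\le i\le t-2$; here $i=t-2$ would force $v_{t-2}=v_{t-1}$, so $i\le t-3$.
- (c) $u$ is forbidden at $v_{t-1}$ through a trivial path, so $v_{t-2}=u$.
- (d) $u$ is forbidden at $v_{t-1}$ through a nontrivial path. Then $u$ has an out-arc at $v_{t-1}$, so $(u,v_{t-1})=e_i$ for some $0\le i\le t-3$.

Now let $u\in A_{t-1}$, so $v_{t-1}\ne u$, and put $v_t=u$. Since $\ell\ge t$, the dart $(u,a)$ is none of $e_1,\dots,e_{t-1}$, so $a$ has no in-arc at $u$. The only reason for $a\notin A_t$ is therefore that $a$ is forbidden.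

- (e) If it is forbidden through a trivial path, then $v_{t-1}=a$.
- (f) If it is forbidden through a nontrivial path, then $v_{t-1}$ has an in-arc at $u$. Since $v_{t-1}\ne u$, the arcs at $u$ were revealed at times $\le t-2$, so $(u,v_{t-1})=e_i$ for some $1\le i\le t-2$. If $i=t-2$, then $v_{t-2}=u$ as in (c); otherwise $i\le t-3$.

**Step 4: each obstruction is unlikely.** By (2) given $\mathcal H_{t-3}$, the events $v_{t-1}=u$ and $v_{t-1}=a$ of (a) and (e) have probability at most $2/d$ on $G_{t-1}\subseteq G_{t-2}$. By (2) given $\mathcal H_{t-4}$, so has $v_{t-2}=u$ if $t\ge4$; if $t=3$ it is impossible, as $v_1=a$. In (b), $v_{t-1}$ must lie in the set $\{w:(w,u)=e_i,\ 1\le i\le t-3\}$, which is $\mathcal H_{t-3}$-measurable and has size at most $N_{t-2}(u)$. In (d), and in (f) with $i\le t-3$, it must lie in $\{w:(u,w)=e_i,\ 0\le i\le t-3\}$, which is $\mathcal H_{t-3}$-measurable and has size at most $1+N_{t-2}(u)$. By (2) and then (3), each of these has probability at most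
$$\frac2d\,E[1+N_{t-2}(u);G_{t-2}]\le\frac2d\Big(2+\frac{2t}d\Big).$$
Adding up, $P(D_t\cap G_{t-1})\le C(\frac1n+\frac tN)$. $\square$

**Summation.** Since $N/d^2=n/d=1+\frac1d$, Lemma 2 gives for every integer $3\le M\le T$
$$\sum_{t=3}^M\frac{Np_t}t=\frac nd\sum_{t=3}^M\frac1t\Big(1+O\Big(\frac1n+\frac tN\Big)\Big)=H_M-\frac32+O\Big(\frac{\ln n}n\Big)+O\Big(\frac MN\Big).\tag{5}$$
The term $O(t/N)$ is summed against $1/t$ and contributes $O(M/N)$; the other errors are $O(\ln M/n)=O(\ln n/n)$. The $-\frac32$ is the missing $1+\frac12$.

## 7. At most $21$ long faces: proof of Theorem 1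

Lemma 2 says nothing about $t>T$. But we are counting faces, and the lengths in one embedding add up to $N$. So every embedding has fewer than $N/T\le21$ faces of length greater than $T$, for $n$ large. By (1) and (5) with $M=T$,
$$r_{avg}(K_n)=H_T+O(1)=\ln N+O(1)=2\ln n+O(1).$$
This proves Theorem 1. $\blacksquare$

## 8. Why the constant needs another tool

For the constant we must count the faces longer than $\delta N$ up to $o(1)$, for every small $\delta>0$. Their expected number is $E\big[\frac N\ell;\ \ell>\delta N\big]$, so knowing the limit law of $\ell/N$ on $(\delta,1]$ would suffice. Lemma 2 cannot give it. Its relative error $C(\frac1n+\frac tN)$ is of constant order when $t$ is a constant fraction of $N$, and its basis (2) is not available when vertices have been visited more than $d/2$ times. Near $t=N$ almost all arcs are revealed.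

The way around is to measure a long face by its number of visits to a single vertex.

- A face of length $\ell$ visits almost every vertex about $\ell/n$ times (Section 9).
- The number of visits to a single vertex $u$ is a cycle length of $R_u\circ\psi$, where $\psi$ is a permutation independent of $R_u$ (Section 10). Such a cycle length is nearly uniform on $\{1,\dots,d\}$, provided $\psi$ has few fixed points (Sections 11 and 12).

For a face $f$ let $\ell(f)$ be its length and $N_f(w)$ the number of its darts with tail $w$. Since consecutive darts share a vertex, this is also the number of its darts with head $w$. Put $N_f(S)=\sum_{w\in S}N_f(w)$ for $S\subseteq V$.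

## 9. Long faces spread evenly over the vertices

**Lemma 3.** For $\varepsilon>0$ let $\mathcal B_\varepsilon$ be the event that some face $f$ and some $S\subseteq V$ satisfy $\big|N_f(S)-|S|\,\ell(f)/n\big|>\varepsilon n^2$. Then $P(\mathcal B_\varepsilon)\to0$.

**Step 1: replace $d$-cycles by permutations.** The forbidden starts are awkward for concentration, and this step removes them at a price. Let $P^\circ$ be the law under which the $R_v$ are independent uniform *permutations* of $V\setminus\{v\}$. Define $\varphi$, its cycles (still called faces) and $\mathcal B_\varepsilon$ by the same formulas. Under $P^\circ$ a given $R_v$ is a $d$-cycle with probability $(d-1)!/d!=1/d$, so $P$ is $P^\circ$ conditioned on an event of probability $d^{-n}$. Hence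
$$P(\mathcal B_\varepsilon)\le d^n\,P^\circ(\mathcal B_\varepsilon).$$
The factor $d^n=e^{n\ln d}$ is affordable because we shall obtain a bound of type $e^{-cn^2}$ for each single deviation.

**Step 2: a walk with prescribed exits.** Here we rewrite the orbit of $e_0=(u,a)$ under $P^\circ$ so that the exits from different vertices are independent. As long as $e_0$ has not been traversed again, the vertex $v_{t-1}$ has no revealed out-arc at $v_t$ (the darts so far are distinct), and given the past, $R_{v_t}(v_{t-1})$ is uniform among the targets at $v_t$ not used yet. So the orbit has the law of this walk: take independent uniform orderings $\pi_v$ of $V\setminus\{v\}$, $v\in V$; start with $v_0=u$, $v_1=a$; at the $k$-th visit to $v$ (counting times $\ge1$) leave to $\pi_v(k)$; stop when $e_0$ is traversed again. Until then the arrivals at $v$ use distinct darts, so $v$ is visited at most $d$ times and $\pi_v(k)$ is always defined. If $v$ is visited $j_v$ times during times $1,\dots,\ell$, then $\sum_vj_v=\ell$. The darts $e_1,\dots,e_\ell$ are those of the face $f$, and counting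 heads in $S$,
$$N_f(S)=\sum_vX_v,\qquad X_v=\big|\{\pi_v(1),\dots,\pi_v(j_v)\}\cap S\big|.$$

**Step 3: concentration for a fixed vector.** The $j_v$ are random and depend on the $\pi_v$, so we first fix them. For *fixed* $(j_v)\in\{0,\dots,d\}^V$ and fixed $S$, the $X_v$ are independent, and $X_v$ is hypergeometric: a sample of size $j_v$ without replacement from $d$ elements, of which $|S\setminus\{v\}|$ are marked. By Hoeffding (J. Amer. Statist. Assoc. 58 (1963), Theorem 4), replacing sampling without replacement by sampling with replacement does not decrease the expectation of a convex function of the sum. With replacement we have a sum of $j_v$ independent indicators with the same total mean, and each centred indicator has exponential moment at most $e^{\lambda^2/8}$ (the bound for independent summands in the same paper). So $E\,e^{\lambda(X_v-EX_v)}\le e^{\lambda^2j_v/8}$ for all real $\lambda$. Multiplying over $v$ and applying Markov's inequality with $\lambda=\pm4r/\sum_vj_v$,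
$$P\Big(\Big|\sum_v(X_v-EX_v)\Big|\ge r\Big)\le2\exp\Big(-\frac{2r^2}{\sum_vj_v}\Big)\le2e^{-2r^2/n^2},$$
as $\sum_vj_v\le nd\le n^2$. (If all $j_v=0$, the sum is $0$.)

**Step 4: centring and union bound.** We compare $EX_v=j_v|S\setminus\{v\}|/d$ with $j_v|S|/n$. With $s=|S|$: if $v\notin S$, then $\frac sd-\frac sn=\frac s{nd}$ and $s\le d$; if $v\in S$, then $\frac{s-1}d-\frac sn=\frac{s-n}{nd}$ and $|s-n|\le d$. So the difference is at most $j_v/n\le j_v/d$, in total at most $n$. If $n\ge2/\varepsilon$, a deviation larger than $\varepsilon n^2$ of $N_f(S)$ from $|S|\ell(f)/n$ thus forces $|\sum_v(X_v-EX_v)|\ge r$ with $r=\varepsilon n^2/2$, for some choice among at most $n^n$ vectors, $2^n$ sets and $N$ initial darts. Hence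
$$P(\mathcal B_\varepsilon)\le d^n\cdot N\,n^n2^n\cdot2e^{-\varepsilon^2n^2/2}\to0.\qquad\square$$

Lemma 3 speaks about sets of vertices. We now transfer it to the vertex $u$, the tail of the dart we follow.

**Lemma 4.** Let $e_0=(u,a)$, let $f$ be its face, $\ell=\ell(f)$ and $J=N_f(u)$. For every $\beta>0$, $P(|J-\ell/n|>\beta n)\to0$.

**Proof.** By symmetry we may take $e_0$ uniformly random, independent of the rotations. Let $0<\delta<\frac1{20}$ and $\varepsilon>0$. An integer $t\le\delta N$ satisfies $t\le T$, so $P(\ell\le\delta N)\le\delta N\cdot C/d^2\le C\delta$ by Lemma 2.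

Suppose $\mathcal B_\varepsilon$ fails, and let $f$ now be any face with $\ell(f)>\delta N$. Put
$$S_f^{\pm}=\{w:\pm(N_f(w)-\ell(f)/n)>\beta n\}.$$
Summing the defining inequality over $S_f^\pm$ gives $\beta n|S_f^\pm|\le|N_f(S_f^\pm)-|S_f^\pm|\ell(f)/n|\le\varepsilon n^2$, so $|S_f^\pm|\le\varepsilon n/\beta$. Consequently
$$N_f(S_f^+)\le\frac{|S_f^+|\ell(f)}n+\varepsilon n^2\le\frac\varepsilon\beta\ell(f)+\varepsilon n^2,\qquad N_f(S_f^-)\le\frac{|S_f^-|\ell(f)}n\le\frac\varepsilon\beta\ell(f).$$
There are at most $1/\delta$ such faces and their lengths add up to at most $N$. So at most $\frac{2\varepsilon}\beta N+\frac{\varepsilon n^2}\delta$ darts lie in such a face $f$ with tail in $S_f^+\cup S_f^-$. If $|J-\ell/n|>\beta n$ and $\ell>\delta N$, then $e_0$ is one of these darts. Dividing by $N$ and using $n^2/N=n/d\le2$,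
$$P(|J-\ell/n|>\beta n)\le C\delta+P(\mathcal B_\varepsilon)+\frac{2\varepsilon}\beta+\frac{2\varepsilon}\delta .$$
Let $n\to\infty$, then $\varepsilon\to0$, then $\delta\to0$. $\square$

## 10. Visits to $u$ as a cycle of $R_u\circ\psi$

We now describe $J$, the number of darts with tail $u$ in the face of $e_0=(u,a)$.

**Definition ($\psi$).** Let $X=V\setminus\{u\}$. For $x\in X$ follow $\varphi$ from $(u,x)$ to the first dart with head $u$, say $(y,u)$, and put $\psi(x)=y$. Such a dart exists, because the predecessor of $(u,x)$ in its face has head $u$. Let $\mathrm{fix}(\psi)$ be the number of fixed points of $\psi$.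

Between $(u,x)$ and $(y,u)$ no further dart has tail $u$. So tracing $\varphi$ backwards from $(y,u)$ to the first dart with tail $u$ recovers $(u,x)$; hence $\psi$ is injective, a permutation of $X$. Only the $R_v$ with $v\ne u$ are used, so $\psi$ is independent of $R_u$. After $(y,u)$ the face continues with $(u,R_u(y))$. So the successive exits from $u$ on the face of $e_0$ are $a$, $R_u\psi(a)$, $(R_u\psi)^2(a)$, and so on:
$$J\text{ is the length of the cycle of }R_u\circ\psi\text{ containing }a.$$

**Example.** In the $K_4$ embedding of Section 2 with $F=4$, take $u=4$. The faces through $4$ give $\psi(2)=1$, $\psi(3)=2$, $\psi(1)=3$, and $R_4\circ\psi$ is the identity: every face through $4$ visits it once. Now keep $R_1,R_2,R_3$, hence $\psi$, and reverse $R_4$ to $1\to3\to2\to1$. Then $R_4\psi:1\to2\to3\to1$. One face visits $4$ three times; it is $4,1,3,4,2,1,4,3,2$ and has length $9$, and the other face is the triangle on $1,2,3$.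

For a uniform *permutation* in place of $R_u$, the product with $\psi$ would be a uniform permutation, and the length of the cycle through $a$ would be exactly uniform on $\{1,\dots,d\}$. But $R_u$ is a uniform $d$-cycle, and then something can go wrong: if $\psi$ is the identity, then $J=d$ always. So fixed points of $\psi$ do harm. The next lemma says that they are the only thing we have to control.

## 11. A uniform $d$-cycle times a fixed permutation

**Lemma 5.** Let $\psi$ be a fixed permutation of a $d$-set $X$ with $q$ fixed points, $R$ a uniform $d$-cycle on $X$, $a\in X$, $J$ the length of the cycle of $R\psi$ through $a$, and $0<\eta<1$. Then $P(J\le k)\le\frac k{d-1}$ for $1\le k\le d-1$, and for $1\le k\le(1-\eta)d$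
$$P(J\le k)\ge\frac k{d-1}-\frac1{\eta d}\Big(1+\frac{1+q+1/\eta}\eta\Big).$$

**Step 1: explore the cycle of $a$.** Let $x_1=a$, $y_i=\psi(x_i)$, $x_{i+1}=R(y_i)$, so $J=\min\{k:x_{k+1}=a\}$. On $\{J\ge k\}$ the points $x_1,\dots,x_k$ are distinct, hence so are $y_1,\dots,y_k$. The $k-1$ revealed arcs $y_i\to x_{i+1}$, $i<k$, of $R$ form $d-k+1$ paths. For a start $s$ of a path let $E_k(s)$ be the end of that path. The point $y_k$ has no out-arc, so it is the end of a path; let $s_k$ be the start of that path. As in the proof of Lemma 1, for $k\le d-1$ the point $x_{k+1}$ is, given the past, uniform on the $d-k$ starts other than $s_k$. Since $x_2,\dots,x_k\ne a$, the point $a$ has no in-arc, so it is a start. Let $I_k=1[s_k=a]$. Then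
$$P(J=k\mid\text{past},\,J\ge k)=\frac{1-I_k}{d-k}.$$

**Step 2: compare with an exactly uniform variable.** If all $I_k$ were $0$, then $J$ would be uniform on $\{1,\dots,d-1\}$. We build this uniform variable next to $J$. Realise the choices with independent uniform variables $\xi_1,\dots,\xi_{d-1}$ on $[0,1]$ as follows: if $I_k=0$, then $a$ is chosen at step $k$ if and only if $\xi_k\le\frac1{d-k}$; all other randomness is independent of the $\xi$'s. Let $\Gamma=\min\{k:\xi_k\le\frac1{d-k}\}$; since $\frac1{d-k}=1$ for $k=d-1$, we have $\Gamma\le d-1$. Then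
$$P(\Gamma>k)=\prod_{i\le k}\Big(1-\frac1{d-i}\Big)=\prod_{i\le k}\frac{d-i-1}{d-i}=\frac{d-1-k}{d-1}.$$
If $J=k\le d-1$, then $I_k=0$ and $\xi_k\le\frac1{d-k}$, so $\Gamma\le k$. Hence always $J\ge\Gamma$, and $P(J\le k)\le P(\Gamma\le k)=\frac k{d-1}$. This is the first claim.

**Step 3: the loss in the comparison.** If $\Gamma\le k$ and $J\ne\Gamma$, then $J>\Gamma$. The exploration was alive at stage $\Gamma$ and did not choose $a$, so $I_\Gamma=1$. The event $\{J\ge i,I_i=1\}$ is determined by the past before step $i$ and so is independent of $\xi_i$. For $k\le(1-\eta)d$ we have $d-i\ge\eta d$ for $i\le k$, hence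
$$P(\Gamma\le k,\,J\ne\Gamma)\le\sum_{i\le k}\frac{P(J\ge i,I_i=1)}{d-i}\le\frac1{\eta d}\sum_{i\le k}P(J\ge i,I_i=1).\tag{6}$$
Since $P(J\le k)\ge P(\Gamma\le k)-P(\Gamma\le k,J\ne\Gamma)$, it remains to bound the last sum by a constant depending on $q$ and $\eta$.

**Step 4: bad starts.** We must know how $a$ can become the start of the path that ends at the current $y_k$. The dangerous configuration is the following. Call a start $s$ *bad* at stage $k$ if $E_k(s)=\psi(s)$, and let $\beta_k$ be the number of bad starts. At stage $1$ all paths are trivial, $E_1(s)=s$, and the bad starts are the fixed points of $\psi$; so $\beta_1=q$. Pass from $k$ to $k+1$ on $\{J\ge k+1\}$. The new arc $y_k\to x_{k+1}$ appends the path starting at $x_{k+1}$ to the path of $s_k$. So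
$$E_{k+1}(s_k)=E_k(x_{k+1}),$$
$x_{k+1}$ is no longer a start, and all other starts keep their ends. Only $s_k$ can become newly bad, and
$$\beta_{k+1}\le\beta_k+1[E_k(x_{k+1})=\psi(s_k)].$$
At most one start has end $\psi(s_k)$, so the indicator has conditional probability at most $\frac1{d-k}$. Summing, for $k\le(1-\eta)d$,
$$E[\beta_k;J\ge k]\le q+\sum_{i<k}\frac1{d-i}\le q+\frac k{d-k}\le q+\frac1\eta .$$

**Step 5: how $I_{k+1}=1$ can arise.** On $\{J\ge k+1\}$, $I_{k+1}=1$ means $E_{k+1}(a)=y_{k+1}=\psi(x_{k+1})$. Note that $x_{k+1}\neq a$.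

- If $I_k=0$, then $s_k\neq a$, so $E_{k+1}(a)=E_k(a)$. Hence $x_{k+1}=\psi^{-1}(E_k(a))$, a single point, with conditional probability at most $\frac1{d-k}$.
- If $I_k=1$, then $s_k=a$, so $E_{k+1}(a)=E_k(x_{k+1})$. Hence $E_k(x_{k+1})=\psi(x_{k+1})$, that is, $x_{k+1}$ is bad at stage $k$, with conditional probability at most $\frac{\beta_k}{d-k}$.

Thus $P(J\ge k+1,I_{k+1}=1)\le\frac{1+E[\beta_k;J\ge k]}{d-k}$. Bounding the term $i=1$ by $1$ and each of the other fewer than $d$ terms by $\frac{1+q+1/\eta}{\eta d}$, we get for $k\le(1-\eta)d$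
$$\sum_{i\le k}P(J\ge i,I_i=1)\le1+\frac{1+q+1/\eta}\eta .$$
Insert this in (6). $\square$

## 12. $\psi$ has $O(\ln n)$ fixed points on average

**Lemma 6.** For the random $\psi$ of Section 10, $E[\mathrm{fix}(\psi)]=O(\ln n)$.

**Step 1: reduction to one return to $u$.** By symmetry $E[\mathrm{fix}(\psi)]=d\,P(\psi(a)=a)$, so we need $P(\psi(a)=a)=O(\ln n/n)$. Explore from $e_0=(u,a)$ and let $\tau=\min\{t\ge2:v_t=u\}$. Since $v_\ell=u$, $\tau\le\ell$, and $\psi(a)=v_{\tau-1}$. Let $K=\lceil4n\ln n\rceil$, which is at most $T$ for $n$ large.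

**Step 2: the return takes at most $K$ steps.** We show that at each step the walk has a chance of at least $1/d$ to hit $u$, unless it is at $a$. Let $1\le t<\tau$ and $v_t\ne a$; then $t\ge2$. None of $v_1,\dots,v_t$ equals $u$, so $u$ is a neighbour of $v_t$ and no revealed arc at $v_t$ enters $u$. Also $u$ is not forbidden. A trivial path would need $v_{t-1}=u$, impossible for $t\ge2$. A nontrivial one would need $(u,v_t)=e_i$ for some $0\le i<t$, hence $i=0$ and $v_t=v_1=a$. So $u$ is a start different from the forbidden one; there are at least two paths, $u\in A_t$, and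
$$P(v_{t+1}=u\mid\mathcal H_{t-1})=\frac1{|A_t|}\ge\frac1d .$$
Therefore
$$M_t=1[\tau>t]\Big(1-\frac1d\Big)^{-\#\{1\le i<t:\,v_i\ne a\}},\qquad t\ge1,$$
is a supermartingale for the $\sigma$-fields $\mathcal H_{t-1}$, with $M_1=1$: passing from $t$ to $t+1$, the exponent grows only if $v_t\ne a$, and then survival has conditional probability at most $1-\frac1d$. The vertex $a$ is never visited at two consecutive times, so at least $\lfloor(K-1)/2\rfloor$ of the times $1,\dots,K-1$ have $v_t\ne a$. From $E\,M_K\le1$,
$$P(\tau>K)\le\Big(1-\frac1d\Big)^{\lfloor(K-1)/2\rfloor}\le\exp\Big(-\frac{2n\ln n-1}d\Big)\le\frac1n$$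
for $n$ large, since $\lfloor(K-1)/2\rfloor\ge\frac{K-2}2\ge2n\ln n-1$.

**Step 3: a return through $a$ within $K$ steps.** We bound the probability that $\tau=t$ and $v_{t-1}=a$ for each $t\le K$. For $t=2$ this is impossible, as $v_2=R_a(u)\ne u$; for $t=3$ also, as $v_2\ne v_1=a$. For $t\ge4$, apply (2) given $\mathcal H_{t-3}$ on $G_{t-2}$ and then given $\mathcal H_{t-2}$ on $G_{t-1}$:
$$P(v_{t-1}=a,\ v_t=u,\ G_{t-1})\le\frac4{d^2}.$$
If $\tau=t\le K\le T$ then $\ell\ge t-1$, so a failure of $G_{t-1}$ is covered by the event defining $b_n$. Summing over $t$, $P(\psi(a)=a,\tau\le K)\le\frac{4K}{d^2}+b_n=O(\ln n/n)$. With Step 2, $P(\psi(a)=a)=O(\ln n/n)$. $\square$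

## 13. The limit law of $\ell/N$ and the constant $\gamma-\frac32$

**Step 1: $J/d$ is asymptotically uniform.** Fix $\eta\in(0,1)$. Given $\psi$, the rotation $R_u$ is a uniform $d$-cycle, so Lemma 5 applies with $q=\mathrm{fix}(\psi)$. Averaging over $\psi$ and using Lemma 6,
$$\sup_{1\le k\le(1-\eta)d}\Big|P(J\le k)-\frac k{d-1}\Big|\le\frac1{\eta d}\Big(1+\frac{1+E[\mathrm{fix}(\psi)]+1/\eta}\eta\Big)=O_\eta\Big(\frac{\ln n}n\Big)\to0 .$$
For $0<x<1$ choose $\eta<1-x$ and $k=\lfloor xd\rfloor$: then $P(J/d\le x)\to x$. So $J/d$ converges in distribution to the uniform law on $[0,1]$.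

**Step 2: from $J$ to $\ell$.** This step proves the first claim of Theorem 2. On $\{|J-\ell/n|\le\beta n\}$ we have $|J/d-\ell/N|\le\beta n/d\le2\beta$. By Lemma 4, $\ell/N-J/d\to0$ in probability. Hence $\ell/N$ converges in distribution to the uniform law on $[0,1]$.

**Step 3: short faces by Lemma 2, long faces by the limit law.** Fix $0<\delta<\frac1{20}$ and put $g_\delta(x)=x^{-1}1[x>\delta]$. By (1),
$$r_{avg}(K_n)=\sum_{3\le t\le\delta N}\frac{Np_t}t+E\big[g_\delta(\ell/N)\big].$$
The function $g_\delta$ is bounded on $[0,1]$ and continuous except at the point $\delta$, which has probability $0$ under the uniform law. So, by Step 2,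
$$E[g_\delta(\ell/N)]\to\int_\delta^1\frac{dx}x=\ln\frac1\delta .$$
By (5) with $M=\lfloor\delta N\rfloor\le T$ and $H_M=\ln M+\gamma+o(1)$, the first sum is
$$\ln(\delta N)+\gamma-\tfrac32+O(\delta)+o(1),$$
where the constant in $O(\delta)$ is absolute. The terms $\ln\delta$ and $\ln(1/\delta)$ cancel:
$$r_{avg}(K_n)=\ln N+\gamma-\tfrac32+O(\delta)+o(1)\qquad(n\to\infty).$$
So $\limsup_{n\to\infty}\big|r_{avg}(K_n)-\ln N-\gamma+\tfrac32\big|\le C\delta$ for every $\delta\in(0,\frac1{20})$, and the left side is therefore $0$. Since $\ln N=2\ln n+\ln(1-\frac1n)=2\ln n+o(1)$,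
$$r_{avg}(K_n)=2\ln n+\gamma-\tfrac32+o(1).$$
This proves Theorem 2. $\blacksquare$
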